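\title{Cut-sparsifiers of quality $O(\sqrt{\log k})$ and Lipschitz extension into $L_1$}

\begin{abstract}
A cut-sparsifier of a capacitated graph with $k$ terminals is a capacitated graph on the terminals alone whose cuts approximate the minimum cuts that separate each set of terminals from the other terminals. We prove that every graph has a cut-sparsifier of quality $O(\sqrt{\log k})$, and that the optimal quality has exact order $\sqrt{\log k/\log\log k}$. Linear programming duality turns the problem into one of extending maps with values in $L_1$. We build the extension one cut at a time, by running a heat flow from the nearest-terminal rounding and truncating its values. The same construction shows that every $1$-Lipschitz map from a subset of a Hilbert space into $L_1$ extends to the whole space with Lipschitz constant $O(1)$.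
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G$ be a finite undirected graph with vertex set $V$. We record it by finite capacities $c_{xy}\ge 0$ on the unordered pairs $x\ne y$ of vertices (parallel edges are merged, loops are dropped, and non-edges have capacity $0$). For $A\subseteq V$ put $\delta_A(x,y)=|1_A(x)-1_A(y)|$, so that the cut defined by $A$ has capacity $\sum_{xy}c_{xy}\delta_A(x,y)$. Fix a set $K\subseteq V$ of $k$ \emph{terminals}. For $U\subseteq K$, the cheapest way to separate $U$ from $K\setminus U$ costs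
\[
h_K(U)=\min\Big\{\sum_{xy}c_{xy}\delta_A(x,y)\;:\;A\subseteq V,\ A\cap K=U\Big\}.
\]
We want to throw away the non-terminals and keep these $2^k$ numbers approximately. A \emph{cut-sparsifier} for $(G,K)$ is a graph on the vertex set $K$, with capacities $c'_{pq}\ge0$ and cut function $h'(U)=\sum_{pq}c'_{pq}\delta_U(p,q)$, such that $h_K(U)\le h'(U)$ for all $U\subseteq K$. Its \emph{quality} is the least $\alpha\ge1$ with $h'(U)\le\alpha h_K(U)$ for all $U\subseteq K$ (and $\infty$ if there is none). Let $Q_k$ be the supremum, over all $G$ and all $K$ with $|K|=k$, of the least quality of a cut-sparsifier for $(G,K)$. The least quality is attained when it is finite: the constraints on $(c',\alpha)$ are closed, and $c'_{pq}\le h'(\{p\})\le\alpha h_K(\{p\})$ bounds $c'$.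

For $k=2$ one edge of capacity equal to the minimum cut is exact, so $Q_2=1$. For $k=3$ write $h_i=h_K(\{p_i\})$. Since $\delta_{A\cup A'}\le\delta_A+\delta_{A'}$ and $h_K(U)=h_K(K\setminus U)$, we have $h_3\le h_1+h_2$ and its permutations, so the capacities $c'_{12}=\frac12(h_1+h_2-h_3)$ and so on are nonnegative and exact: $Q_3=1$. A loss appears for the star whose $k$ leaves are the terminals, with unit capacities. Here $h_K(U)=\min(|U|,k-|U|)$ is invariant under permutations of $K$, so averaging a sparsifier over all permutations does not increase its quality, and we may take $c'\equiv w$. Then $h'(U)/h_K(U)=w\max(|U|,k-|U|)$ ranges from $w\lceil k/2\rceil$ to $w(k-1)$, and the least quality is $(k-1)/\lceil k/2\rceil$, which is $3/2$ for $k=4$ and tends to $2$. Finally, $Q_k$ is nondecreasing. Indeed, add to $G$ a set $W$ of isolated terminals. A sparsifier of finite quality for $K\cup W$ has $h'(W)\le\alpha h_{K\cup W}(W)=0$, hence no edge between $K$ and $W$, and its restriction to $K$ is a sparsifier for $(G,K)$ of no larger quality.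

It is known that $Q_k$ is at most polylogarithmic in $k$; the point is that the bound does not depend on $|V|$. The following question is posed in \cite{source}: \emph{are there cut-sparsifiers of quality $\tilde O(\sqrt{\log k})$ in general graphs?} That is, are there constants $C>0$, $a\ge0$ and $k_0$ with $Q_k\le C\sqrt{\log k}\,(\log\log k)^a$ for all $k\ge k_0$?

\subsection{Results}

Throughout, $\log$ is the natural logarithm, and $C$ and $k_0$ denote positive universal constants; $C$ may change from line to line. The answer is yes, with $a=0$.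

\begin{theorem}\label{thm:A}
$Q_k\le C\sqrt{\log k}$ for all $k\ge2$.
\end{theorem}

\begin{theorem}\label{thm:B}
$C^{-1}\sqrt{\log k/\log\log k}\le Q_k\le C\sqrt{\log k/\log\log k}$ for all $k\ge k_0$.
\end{theorem}

A metric $D$ on a finite set $K$ is of \emph{negative type} if there are vectors $v_p$ in a Euclidean space with $D(p,q)=\|v_p-v_q\|^2$ for all $p,q\in K$. By $L_1(\Omega)$ we mean either the $L_1$ space of a probability space $\Omega$ or the sequence space $\ell_1$.

\begin{theorem}\label{thm:C}
\begin{enumerate}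
\item[(i)] Every $1$-Lipschitz map from a nonempty subset of a Hilbert space $H$ into $L_1(\Omega)$ extends to a $C$-Lipschitz map on $H$.
\item[(ii)] Let $V$ be a metric space and let $K\subseteq V$ have $k\ge k_0$ points and negative type (for instance, let $V\subseteq L_1$). Then every $1$-Lipschitz map $K\to L_1(\Omega)$ extends to $V$ with Lipschitz constant $C\sqrt{\log k/\log\log k}$.
\end{enumerate}
\end{theorem}

\subsection{Where the square root comes from}

Duality (Section~\ref{sec:dual}) replaces the graph problem by a metric one: given $k$ points of a finite subset $V$ of $\ell_1$ and a $1$-Lipschitz map from them into $L_1$, extend the map to $V$. Two facts then suggest the order $\sqrt{\log k}$. First, extension from a subset of a Hilbert space into $L_1$ costs only a constant; this is Theorem~\ref{thm:C}(i), and the truncated heat flow that proves it (Section~\ref{sec:flow}) is the core of the paper. Second, a finite $\ell_1$ metric has negative type, and a $k$-point metric of negative type looks Euclidean at each single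 scale up to a factor $\sqrt{\log k}$, the typical size of the largest of $k$ standard Gaussians (Section~\ref{sec:neg}). Together these give Theorem~\ref{thm:A}, whose proof ends in Section~\ref{sec:neg} and does not use the later sections.

From below, $\ell_1^{2n}$ contains an almost Euclidean $n$-dimensional subspace, and a natural map on it needs Lipschitz constant of order $\sqrt n$ to extend to $\ell_1^{2n}$. To see this on a finite set we use a net with $n^{O(n)}$ points, which gives $\sqrt{\log k/\log\log k}$ (Section~\ref{sec:lower}). One might guess that the $\log\log k$ is an artifact of the size of the net. It is not: $k$ points cannot have growth rate $\log k$ at all scales at once, and the flow has a free parameter that lets it choose among about $\log\log k$ scales (Section~\ref{sec:sharp}).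

\medskip\noindent\textbf{Conventions.} Sums $\sum_{xy}$ run over unordered pairs $x\neq y$, and sums $\sum_{x,y}$ over ordered pairs. For a weight $m$ on a finite set, $m(Y)=\sum_{x\in Y}m(x)$. The \emph{marginal} of a symmetric weight $w$ on $X\times X$ is $x\mapsto\sum_y w(x,y)$.

\section{Cuts, metrics and extensions}\label{sec:dual}

\subsection{The extension property}

An \emph{instance} consists of a finite metric space $(V,D)$, a nonempty set $K\subseteq V$, weights $c_{xy}\ge0$ on pairs of points of $V$, and weights $\mu_U\ge0$ ($U\subseteq K$) such that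
\begin{equation}\label{eq:mu}
\sum_U\mu_U\,\delta_U(p,q)\le D(p,q)\qquad(p,q\in K).
\end{equation}
Put $\mathcal C=\sum_{xy}c_{xy}D(x,y)$. We say that $\mathrm{Ext}(\Lambda)$ \emph{holds for the instance} if there are functions $f_U:V\to[0,1]$ with $f_U|_K=1_U$ whose \emph{cost} satisfies
\[
\sum_U\mu_U\sum_{xy}c_{xy}|f_U(x)-f_U(y)|\le\Lambda\,\mathcal C ,
\]
and that it holds \emph{on $(V,D,K)$} if it holds for every choice of $c$ and $\mu$. Condition \eqref{eq:mu} says that $p\mapsto(\mu_U1_U(p))_U$ is a $1$-Lipschitz map into $\ell_1$, and $\mathrm{Ext}(\Lambda)$ asks for an extension $x\mapsto(\mu_Uf_U(x))_U$ that stretches distances by at most $\Lambda$ on $c$-average.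

Fractional values are a convenience only. If $f:V\to[0,1]$ and $f|_K=1_U$, the sets $S_z=\{f>z\}$, $0<z<1$, satisfy $S_z\cap K=U$ and $\int_0^1\delta_{S_z}(x,y)\,dz=|f(x)-f(y)|$, so $\sum_{xy}c_{xy}|f(x)-f(y)|\ge h_K(U)$, with equality for the indicator of a minimum cut. Hence, with $h_K$ computed in the graph $(V,c)$,
\begin{equation}\label{eq:exth}
\mathrm{Ext}(\Lambda)\text{ holds for the instance}\iff\sum_U\mu_Uh_K(U)\le\Lambda\,\mathcal C .
\end{equation}

Every map from a finite set into $L_1$ is a superposition of cuts. Let $f_0:K\to L_1(\Omega)$ with $K$ finite, put $U_{\omega,z}=\{p\in K:f_0(p)(\omega)>z\}$ for $\omega\in\Omega$, $z\in\mathbb R$, let $\mu_U$ be the product measure of $\{(\omega,z):U_{\omega,z}=U\}$ for $\emptyset\ne U\ne K$ (Lebesgue measure in $z$; counting measure in $\omega$ for $\ell_1$), and let $\mu_\emptyset=\mu_K=0$. Since $|a-a'|=\int|1_{a>z}-1_{a'>z}|\,dz$,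
\begin{equation}\label{eq:layer}
\|f_0(p)-f_0(q)\|_1=\sum_U\mu_U\delta_U(p,q),
\end{equation}
and each $\mu_U$ is finite because $U$ separates some pair. Applied to the identity map, \eqref{eq:layer} shows that the metric of a finite subset $V$ of an $L_1$ space has the form $D=\sum_A\lambda_A\delta_A$ with $\lambda_A\ge0$. Such a $D$ has negative type: take $v_x=(\sqrt{\lambda_A}\,1_A(x))_A$.

\subsection{Sparsifiers and extensions}

\begin{lemma}\label{lem:dual}
Let $\Lambda\ge1$. If $\mathrm{Ext}(\Lambda)$ holds for all instances with $|K|\le k$ and $D|_K$ of negative type, then $Q_k\le\Lambda$.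
\end{lemma}

\begin{proof}
Suppose that some $(G,K)$ with $|K|=k$ has no sparsifier of quality at most $\Lambda$. Then the linear system $c'\ge0$, $h_K(U)\le\sum_{pq}c'_{pq}\delta_U(p,q)\le\Lambda h_K(U)$ $(U\subseteq K)$ has no solution. Farkas' lemma says that a system $Mx\le\mathbf b$, $x\ge0$ is infeasible exactly when some $y\ge0$ has $y^{T}M\ge0$ and $y^{T}\mathbf b<0$. With multipliers $\mu_U$ for the lower and $\lambda_U$ for the upper inequalities, this gives $\mu_U,\lambda_U\ge0$ with
\begin{equation}\label{eq:farkas}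
\sum_U\mu_U\delta_U\le\sum_U\lambda_U\delta_U\ \text{ on }K\times K,\qquad\sum_U\mu_Uh_K(U)>\Lambda\sum_U\lambda_Uh_K(U).
\end{equation}
Choose minimum cuts $A_U\subseteq V$, $A_U\cap K=U$, and put $D=\sum_U\lambda_U\delta_{A_U}$. This is a pseudometric on $V$ of the form $\|v_x-v_y\|^2$, it satisfies \eqref{eq:mu}, and $\sum_{xy}c_{xy}D(x,y)=\sum_U\lambda_Uh_K(U)$.

Distinct points may be at distance $0$, so we pass to a quotient. Let $\bar V$ be the set of classes of the relation $D(x,y)=0$, $\bar D$ the induced metric, $\bar K$ the set of classes that meet $K$, and $\bar c_{ab}=\sum_{x\in a,\,y\in b}c_{xy}$. Then $1\le|\bar K|\le k$, the metric $\bar D|_{\bar K}$ has negative type, and $\bar{\mathcal C}=\sum_U\lambda_Uh_K(U)$. If $\mu_U>0$, then by \eqref{eq:mu} the set $U$ does not separate two terminals of one class, so $U$ consists of the terminals in the classes of a unique $\bar U\subseteq\bar K$. The weights $\mu_{\bar U}=\mu_U$ (and $0$ on the other subsets) satisfy \eqref{eq:mu} on $\bar K$. A cut of $\bar V$ pulls back to a cut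 of $V$ of the same capacity, so $h_K(U)\le h_{\bar K}(\bar U)$. By the hypothesis and \eqref{eq:exth},
$\sum_U\mu_Uh_K(U)\le\sum\mu_{\bar U}h_{\bar K}(\bar U)\le\Lambda\bar{\mathcal C}$, which contradicts \eqref{eq:farkas}.
\end{proof}

The converse holds for $\ell_1$ metrics; we need it for the lower bound.

\begin{lemma}\label{lem:conv}
Let $V$ be a finite subset of $\ell_1^N$, let $K\subseteq V$ with $|K|=k$, and suppose $Q_k<\infty$. Then $\mathrm{Ext}(Q_k)$ holds on $(V,D,K)$.
\end{lemma}

\begin{proof}
Write $D=\sum_A\lambda_A\delta_A$ on $V$. Given $c$ and $\mu$, let $c'$ be a sparsifier of quality at most $\alpha=Q_k$ for the graph $(V,c)$. By \eqref{eq:mu},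
\begin{align*}
\sum_U\mu_Uh_K(U)&\le\sum_U\mu_Uh'(U)\le\sum_{pq}c'_{pq}D(p,q)=\sum_A\lambda_Ah'(A\cap K)\\
&\le\alpha\sum_A\lambda_Ah_K(A\cap K)\le\alpha\sum_A\lambda_A\sum_{xy}c_{xy}\delta_A(x,y)=\alpha\,\mathcal C,
\end{align*}
and \eqref{eq:exth} applies.
\end{proof}

\subsection{From averages to Lipschitz constants}

The functions $f_U$ may depend on $c$. Convexity removes this dependence, and compactness passes to infinite spaces. We use the standard fact that there is a linear map $\Pi:L_1(\Omega)^{**}\to L_1(\Omega)$ of norm one that fixes $L_1(\Omega)$. For $\ell_1=c_0^*$, it restricts a functional on $\ell_\infty$ to $c_0$. For a probability space, an element of $L_\infty(\Omega)^*$ is a bounded finitely additive set function that vanishes on null sets; it splits uniquely into a countably additive and a purely finitely additive part, and $\Pi$ sends it to the density of the first.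

\begin{lemma}\label{lem:lip}
Let $(V,D)$ be a metric space, $\emptyset\ne K\subseteq V$ and $0<\Lambda<\Lambda'$. Suppose that every finite subset of $V$ lies in a finite set $V'\subseteq V$ that meets $K$ and such that $\mathrm{Ext}(\Lambda)$ holds on $(V',D,K\cap V')$. Then every $1$-Lipschitz map $f_0:K\to L_1(\Omega)$ has a $\Lambda'$-Lipschitz extension to $V$.
\end{lemma}

\begin{proof}
\emph{Step 1: finite $V$, fixed weights.} Let $V$ be finite with $|V|\ge2$, so that $\mathrm{Ext}(\Lambda)$ holds on $(V,D,K)$. Define $U_{\omega,z}$ and $\mu_U$ from $f_0$; \eqref{eq:mu} holds by \eqref{eq:layer}. Given $c$, take $f_U$ from $\mathrm{Ext}(\Lambda)$, reset $f_\emptyset=0$ and $f_K=1$, and put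
\[
f(y)(\omega)=\int_{\mathbb R}\big(f_{U_{\omega,z}}(y)-1_{z<0}\big)\,dz .
\]
We have $U_{\omega,z}=K$ for $z<\min_pf_0(p)(\omega)$ and $U_{\omega,z}=\emptyset$ for $z\ge\max_pf_0(p)(\omega)$, so $f(y)(\omega)$ lies between this minimum and maximum, and $f(y)\in L_1(\Omega)$. For $p\in K$ the integrand is $1_{z<f_0(p)(\omega)}-1_{z<0}$, so $f(p)=f_0(p)$. Finally $\|f(x)-f(y)\|_1\le\sum_U\mu_U|f_U(x)-f_U(y)|$, so $\sum_{xy}c_{xy}\|f(x)-f(y)\|_1\le\Lambda\sum_{xy}c_{xy}D(x,y)$.

\emph{Step 2: finite $V$.} Let $\mathcal S$ be the set of vectors $(s_{xy})_{xy}$ such that some extension $f$ of $f_0$ has $\|f(x)-f(y)\|_1\le s_{xy}$ for all pairs. It is nonempty, upward closed, and convex, because a convex combination of extensions is an extension. If $\Lambda'D\notin\mathcal S$, the separation theorem gives $c\ne0$ with $\sum c_{xy}s_{xy}\ge\Lambda'\sum c_{xy}D(x,y)$ for all $s\in\mathcal S$. Upward closedness forces $c\ge0$, so $\sum c_{xy}D(x,y)>0$, and the extension from Step 1 violates the inequality. Hence $\Lambda'D\in\mathcal S$.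

\emph{Step 3: general $V$.} Fix $p_0\in K$. The set $\mathcal F$ of maps $f:V\to L_1(\Omega)^{**}$ with $\|f(x)-f_0(p_0)\|\le\Lambda'D(x,p_0)$ is a product of weak* compact balls, hence compact. For finite $V'\ni p_0$ let $\mathcal F_{V'}\subseteq\mathcal F$ consist of the maps that are $\Lambda'$-Lipschitz on $V'$ and equal $f_0$ on $K\cap V'$. It is closed, since balls are weak* closed. It is nonempty: enlarge $V'$ as in the hypothesis, apply Step 2, and put $f=f_0(p_0)$ outside. As $\mathcal F_{V'\cup V''}\subseteq\mathcal F_{V'}\cap\mathcal F_{V''}$, some $f$ lies in all these sets, and $\Pi\circ f$ is the required extension.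
\end{proof}

\section{The truncated heat flow}\label{sec:flow}

All upper bounds now reduce to proving $\mathrm{Ext}(\Lambda)$. Fix an instance. Let $r(x)=D(x,K)$, let $\pi(x)\in K$ be a nearest terminal (so $\pi(p)=p$ on $K$), and put $\chi_U=1_U\circ\pi$. By \eqref{eq:mu},
\begin{equation}\label{eq:near}
\sum_U\mu_U|\chi_U(x)-\chi_U(y)|\le D(\pi x,\pi y)\le r(x)+r(y)+D(x,y).
\end{equation}
So the choice $f_U=\chi_U$ is good on edges whose length is comparable to their distance from $K$, and it can be very bad on short edges far from $K$. The natural remedy is to average $\chi_U$ along a random walk that travels a distance comparable to $r(x)$. The following example shows that averaging is not enough, even in Euclidean space, and what repairs it.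

\subsection{A cube}\label{ss:cube}

Let $d\ge6$ and $X=\{0,d^{-1/2}\}^d$. In $\mathbb R^d\oplus\mathbb R^X$, with an orthonormal basis $(e_x)$ of the second summand, give each $x\in X$ its own terminal $p_x=x+e_x$. Let $D$ be the Euclidean distance, so $\pi(x)=p_x$, $r(x)=1$, $D(p_x,p_y)\ge\sqrt2$ and $k=2^d$. Put $c=1$ on the $m$ edges of the cube, so $\mathcal C=m/\sqrt d$, and $\mu_{\{p_y\}}=1/\sqrt2$ for all $y$, with all other weights $0$; then \eqref{eq:mu} holds. Write $f_y$ for $f_{\{p_y\}}$.

\emph{Nearest terminal.} Here $f_y(x)=1_{x=y}$, each edge costs $2/\sqrt2$, and the cost is $\sqrt2\,m=\sqrt{2d}\,\mathcal C$.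

\emph{Averaging.} Let each coordinate flip at rate $1$, independently, and let $P_t(x,y)$ be the transition probabilities. At time $t$ a coordinate differs from its initial value with probability $\frac12(1-e^{-2t})\le t$, so the expected squared displacement is at most $t$, and time $1$ corresponds to distance $r=1$. Put $f_y(x)=P_t(x,y)$ on $X$. For neighbors $x,x'$ the laws $P_t(x,\cdot)$ and $P_t(x',\cdot)$ are products that differ in one factor, so $\sum_y|f_y(x)-f_y(x')|=2e^{-2t}$. The cost is $e^{-2t}\sqrt{2d}\,\mathcal C$, still of order $\sqrt{\log k}\,\mathcal C$ for all $t\le1$.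

\emph{Truncation.} The cost of averaging comes from a huge number of cuts, on each of which $f_y$ is tiny. Let $\varphi:[0,1]\to[0,1]$ be $0$ on $[0,\frac14]$, $1$ on $[\frac34,1]$, and linear in between; it is nondecreasing and $2$-Lipschitz. Put $f_y(x)=\varphi(P_t(x,y))$ on $X$. We have $P_t(x,y)\le\big(\frac12(1+e^{-2t})\big)^d$, which decreases in $t$ and, since $e^{-2t}\le1-t$ on $[0,\frac12]$, is at most $e^{-3/2}<\frac14$ at $t=3/d$. So the cost is $0$ for $t\ge3/d$ and at most $2\sqrt{2d}\,\mathcal C$ before, and its average over $t\in[0,1]$ is at most $6\sqrt{2/d}\,\mathcal C$.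

Truncation acts on each cut separately, which is where the target $L_1$ is used. In general it confines the variation of $f_U$ to the points where the averaged value is undecided, that is, lies in $(\frac14,\frac34)$. At such a point the walk changes the value of $\chi_U$ with probability at least $\frac14$, and this event is paid for by \eqref{eq:near}.

\subsection{The walk}\label{ss:walk}

The right travel distance depends on $r(x)$, so we cut $V\setminus K$ into layers on which $r$ is constant up to a factor $2$ and run a separate walk in each. Fix parameters $\theta\in[0,1)$ and $B\ge1$. For $j\in\mathbb Z$ let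
\[
\rho_j=2^{j+\theta},\qquad s_j=\rho_j/B,\qquad V_j=\{x\in V\setminus K:\rho_j\le r(x)<2\rho_j\}.
\]
The walk in $V_j$ will travel a distance of order $s_j$. For Theorem~\ref{thm:A} we take $B=1$; larger $B$ is used in Section~\ref{sec:sharp}. Write $\rho(x)=\rho_j$ and $s(x)=s_j$ for $x\in V_j$, and $\rho=s=0$ on $K$. An \emph{edge} is a pair with $c_{xy}>0$. It is \emph{inner} if $x,y$ lie in one layer $V_j$ and $D(x,y)\le s_j$, and \emph{outer} otherwise. The walk uses inner edges only. For $x\in V_j$ define the mass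
\[
\nu(x)=\frac1{s_j}\sum_{y:\,xy\text{ inner}}c_{xy}D(x,y)+\sum_{y:\,xy\text{ outer}}c_{xy},
\]
and let $b_{xy}=c_{xy}s_j/D(x,y)$ on inner edges of layer $j$, $b_{xy}=0$ on other pairs. Let $X_j=\{x\in V_j:\nu(x)>0\}$ and $N_j=\nu(X_j)$. Inner edges of layer $j$ have both ends in $X_j$, and a non-terminal outside $\bigcup_jX_j$ has no edges. The walk jumps from $x$ to $y$ at rate $b_{xy}/\nu(x)$. Two identities dictate these choices. On an inner edge $c_{xy}^2=b_{xy}\cdot c_{xy}D(x,y)/s_j$, so capacity is the geometric mean of conductance and mass, and the cost can be split between an energy and a mass. And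
\begin{equation}\label{eq:speed}
\sum_yb_{xy}D(x,y)^2=s_j\sum_{y:\,xy\text{ inner}}c_{xy}D(x,y)\le s_j^2\,\nu(x),
\end{equation}
so the squared displacement per unit time is at most $s_j^2$. The outer term in $\nu$ slows the walk at points with heavy outer edges, where we want $f_U$ to stay near $\chi_U$. In the cube, with $\theta=0$ and $B=1$, we get $\nu=b=\sqrt d$ and recover the walk of Section~\ref{ss:cube}.

On functions on $X_j$ let $\mathcal Lf(x)=\nu(x)^{-1}\sum_yb_{xy}(f(y)-f(x))$ and $P_t=e^{t\mathcal L}$. The matrix $\mathcal L$ has nonnegative off-diagonal entries and zero row sums, so $P_t(x,\cdot)$ is a probability vector. Since $b$ is symmetric,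
\begin{equation}\label{eq:dir}
\langle f,-\mathcal Lf'\rangle_\nu=\sum_{xy}b_{xy}(f(x)-f(y))(f'(x)-f'(y)),
\end{equation}
so $-\mathcal L$ is self-adjoint and positive semidefinite on $\ell_2(\nu)$; this is where we use that the graph is undirected. Consequently $W_t(x,y)=\nu(x)P_t(x,y)$ is symmetric with marginal $\nu$. By the spectral theorem and $1-e^{-z}\le z$, we have $I-P_t\le-t\mathcal L$. Applying this coordinatewise to a map $F$ from $X_j$ to a Hilbert space gives, for $0\le t\le1$,
\begin{equation}\label{eq:type}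
\sum_{x,y}W_t(x,y)\|F(x)-F(y)\|^2=2\langle(I-P_t)F,F\rangle_\nu\le\sum_{x,y}b_{xy}\|F(x)-F(y)\|^2 .
\end{equation}
This inequality is our only handle on how far the walk goes, and it holds for \emph{squared Hilbert} distances. The quantity to be controlled is how far the nearest terminal moves:
\begin{equation}\label{eq:Delta}
\Delta_j(t)=\sum_{x,y\in X_j}W_t(x,y)D(\pi x,\pi y)=\int_0^\infty W_t(T_{j,\tau})\,d\tau,
\end{equation}
where $T_{j,\tau}=\{(x,y)\in X_j^2:D(\pi x,\pi y)\ge\tau\}$.

\subsection{The cost of the truncated flow}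

\begin{proposition}\label{prop:flow}
For every instance, $\theta\in[0,1)$ and $B\ge1$ there are $f_U:V\to[0,1]$ with $f_U|_K=1_U$ whose cost is at most
\[
6\sum_j\sup_{0\le t\le1}\Delta_j(t)+\sum_{xy\text{ outer}}c_{xy}D(\pi x,\pi y).
\]
\end{proposition}

\begin{proof}
Fix $U$ and write $\chi=\chi_U$. For $t\in[0,1]$ put $a_t=P_t\chi$ and $f_t=\varphi(a_t)$ on each $X_j$, and $f_t=\chi$ off $\bigcup_jX_j$; in particular $f_t=1_U$ on $K$. Let $q_t(x)=|a_t(x)-\chi(x)|$. Since $\chi$ takes values in $\{0,1\}$, all differences $\chi(y)-\chi(x)$ with $x$ fixed have the same sign, so $q_t(x)=\sum_yP_t(x,y)|\chi(y)-\chi(x)|$. We bound the cost of the cut $U$ by sums $\sum\nu q_t$, because by \eqref{eq:near}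
\begin{equation}\label{eq:q}
\sum_U\mu_U\sum_{x\in X_j}\nu(x)q_t^U(x)\le\Delta_j(t).
\end{equation}

\emph{Energy.} In layer $j$ let $\mathcal E(f)=\sum_{xy}b_{xy}|f(x)-f(y)|^2$. We need a bound on $\mathcal E(f_t)$ that is linear in $q$, and we get it on average over $t$ from a potential that the flow dissipates. Let $\Phi(z)=\int_0^z\varphi$. As $\varphi$ is nondecreasing and $2$-Lipschitz, $(\varphi(a)-\varphi(a'))^2\le2(\varphi(a)-\varphi(a'))(a-a')$. By \eqref{eq:dir},
\[
\frac d{dt}\sum_x\nu(x)\Phi(a_t(x))=\langle f_t,\mathcal La_t\rangle_\nu=-\sum_{xy}b_{xy}(f_t(x)-f_t(y))(a_t(x)-a_t(y))\le-\tfrac12\mathcal E(f_t).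
\]
Integrating, and using that $\Phi$ is $1$-Lipschitz,
\begin{equation}\label{eq:energy}
\int_0^1\mathcal E(f_t)\,dt\le2\sum_x\nu(x)\big(\Phi(\chi(x))-\Phi(a_1(x))\big)\le2\sum_{x\in X_j}\nu(x)q_1(x).
\end{equation}

\emph{Inner edges.} Let $M_t=\{x\in X_j:\frac14<a_t(x)<\frac34\}$. On $M_t$ we have $q_t\ge\frac14$, so $\nu(M_t)\le4\sum\nu q_t$. If an inner edge $xy$ has an end in $M_t$, the inequality of arithmetic and geometric means gives
\[
c_{xy}|f_t(x)-f_t(y)|\le\frac12\Big(\frac{c_{xy}D(x,y)}{s_j}+b_{xy}|f_t(x)-f_t(y)|^2\Big),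
\]
and the terms $c_{xy}D(x,y)/s_j$ over such edges add up to at most $\nu(M_t)$. If neither end is in $M_t$, then $f_t(x),f_t(y)\in\{0,1\}$ and $c_{xy}=b_{xy}D(x,y)/s_j\le b_{xy}$, so $c_{xy}|f_t(x)-f_t(y)|\le b_{xy}|f_t(x)-f_t(y)|^2$. Hence the inner edges of layer $j$ cost at most $2\sum\nu q_t+\mathcal E(f_t)$. Without truncation the first case would apply to all edges, and the mass term would be $N_j$ for every $U$, which cannot be summed against $\mu_U$.

\emph{Outer edges.} On $\bigcup_jX_j$ we have $|f_t-\chi|=|\varphi(a_t)-\varphi(\chi)|\le2q_t$, and elsewhere $f_t=\chi$. Using $|f_t(x)-f_t(y)|\le|f_t(x)-\chi(x)|+|\chi(x)-\chi(y)|+|\chi(y)-f_t(y)|$ and $\sum_{y:\,xy\text{ outer}}c_{xy}\le\nu(x)$, the outer edges cost at most $2\sum_j\sum_{X_j}\nu q_t+\sum_{\text{outer}}c_{xy}|\chi(x)-\chi(y)|$.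

\emph{Conclusion.} Put $f_U=\int_0^1f_t^U\,dt$. By the triangle inequality its cost is at most the time average of the cost of $f_t^U$. Multiply the bounds above by $\mu_U$, sum over $U$, and use \eqref{eq:energy}, \eqref{eq:q} and \eqref{eq:near}: the total is at most $\sum_j\big(4\int_0^1\Delta_j(t)\,dt+2\Delta_j(1)\big)+\sum_{\text{outer}}c_{xy}D(\pi x,\pi y)$.
\end{proof}

\subsection{Random layers}

It remains to compare the masses $N_j$ and the outer term with $\mathcal C$. A short edge far from $K$ can be outer only if a layer boundary cuts it, and a random shift $\theta$ makes this unlikely. Call an edge $xy$ with $r(x)\le r(y)$ \emph{long} if $D(x,y)\ge r(x)/(2B)$ and \emph{short} otherwise; this does not depend on $\theta$.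

\begin{lemma}\label{lem:book}
Fix $B\ge1$ and let $\theta$ be uniform in $[0,1)$.
\begin{enumerate}
\item[(a)] If $xy$ is long, then $r(x)+r(y)\le5BD(x,y)$ and $s(x),s(y)\le3D(x,y)$.
\item[(b)] If $xy$ is short, then $\mathbb E_\theta\big[1_{\{xy\text{ outer}\}}\big](r(x)+r(y))\le4D(x,y)$.
\item[(c)] $\mathbb E_\theta\sum_j\rho_jN_j\le6B\,\mathcal C$ and $\mathbb E_\theta\sum_{\mathrm{outer}}c_{xy}D(\pi x,\pi y)\le6B\,\mathcal C$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $r(x)\le r(y)\le r(x)+D$, where $D=D(x,y)$. (a) We have $r(x)\le2BD$, so $r(x)+r(y)\le(4B+1)D$ and $s(x),s(y)\le r(y)/B\le3D$.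

(b) Now $r(x)>2BD>0$, so both ends are non-terminals. If both lie in $V_j$, then $D<2\rho_j/(2B)=s_j$ and the edge is inner. They lie in different layers only if $\theta+\mathbb Z$ meets $(\log_2r(x),\log_2r(y)]$, which has probability at most $\log_2(1+D/r(x))\le D/(r(x)\log2)$. Also $r(x)+r(y)\le2.5\,r(x)$, and $2.5/\log2<4$.

(c) By the definition of $\nu$, an edge contributes $2Bc_{xy}D$ to $\sum_j\rho_jN_j$ if it is inner, and $c_{xy}(\rho(x)+\rho(y))\le c_{xy}(r(x)+r(y))$ if it is outer. This is at most $5Bc_{xy}D$ for a long edge and at most $(2B+4)c_{xy}D$ in expectation for a short edge. By \eqref{eq:near}, an edge contributes to the second sum at most $(5B+1)c_{xy}D$ if long, and at most $5c_{xy}D$ in expectation if short.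
\end{proof}

\subsection{Spaces that are Euclidean at each scale}

By Proposition~\ref{prop:flow} and Lemma~\ref{lem:book}(c), it suffices to show $\Delta_j(t)\le CL\rho_jN_j$. To use \eqref{eq:type} we need a Lipschitz map into a Hilbert space that keeps far terminals far apart. Since $\Delta_j$ is a first moment and \eqref{eq:type} bounds second moments, there is room to treat each level $\tau$ in \eqref{eq:Delta} with its own map, and this map need only work on average.

\begin{definition}
Let $L\ge1$. We say that $(V,D,K)$ has property $\mathrm{Sep}(L)$ if for every $\tau>0$ and every symmetric probability $w$ on $\{(p,q)\in K^2:D(p,q)\ge\tau\}$ there is a $1$-Lipschitz map $F$ from $V$ to a Hilbert space with $\sum_{p,q}w(p,q)\|F(p)-F(q)\|^2\ge\tau^2/L^2$.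
\end{definition}

\begin{proposition}\label{prop:sep}
If $(V,D,K)$ has $\mathrm{Sep}(L)$, then $\mathrm{Ext}(402L)$ holds on $(V,D,K)$.
\end{proposition}

\begin{proof}
Take $B=1$, so $s_j=\rho_j$. Fix $\theta,j,t,\tau$, let $T=T_{j,\tau}$, and suppose $W_t(T)>0$. Let $w$ be the image of $W_t|_T/W_t(T)$ under $\pi\times\pi$, and take $F$ from $\mathrm{Sep}(L)$. We have $\|F(x)-F(\pi x)\|\le r(x)<2\rho_j$. With $\|a+a'+a''\|^2\le3(\|a\|^2+\|a'\|^2+\|a''\|^2)$, \eqref{eq:type} and \eqref{eq:speed},
\[
\frac{\tau^2}{L^2}W_t(T)\le\sum_{x,y}W_t(x,y)\|F(\pi x)-F(\pi y)\|^2\le24\rho_j^2N_j+3\sum_{x,y}b_{xy}D(x,y)^2\le27\rho_j^2N_j .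
\]
So $W_t(T_{j,\tau})\le N_j\min\{1,27L^2\rho_j^2/\tau^2\}$. Since $\int_0^\infty\min\{1,a^2/\tau^2\}\,d\tau=2a$, \eqref{eq:Delta} gives $\Delta_j(t)\le2\sqrt{27}\,L\rho_jN_j\le11L\rho_jN_j$. The bound of Proposition~\ref{prop:flow} is thus at most $66L\sum_j\rho_jN_j+\sum_{\text{outer}}c_{xy}D(\pi x,\pi y)$. By Lemma~\ref{lem:book}(c) its mean over $\theta$ is at most $(396L+6)\mathcal C$, and some $\theta$ does at least as well as the mean.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(i)]
Let $K\subseteq H$ be nonempty. For finite $V'\subseteq H$ meeting $K$, the identity map shows that $(V',D,K\cap V')$ has $\mathrm{Sep}(1)$, so $\mathrm{Ext}(402)$ holds on it. Apply Lemma~\ref{lem:lip}.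
\end{proof}

\section{Metrics of negative type}\label{sec:neg}

We show that $\mathrm{Sep}(C\sqrt{\log k})$ holds when $D|_K$ has negative type. It is enough to find random sets $A_0,A_1\subseteq K$ at $D$-distance at least $\varepsilon\approx\tau/\sqrt{\log k}$ such that a constant fraction of $w$ lies in $A_0\times A_1$; then $F=\min\{D(\cdot,A_0),\varepsilon\}$ works. A pair with $D(p,q)\ge\tau$ has $\|v_p-v_q\|\ge\sqrt\tau$, so a random linear projection separates it by $\sigma\approx\sqrt\tau$ with constant probability (Lemma~\ref{lem:slab}). The difficulty is that some pairs with $D(p,q)\le\varepsilon$ are also separated by $\sigma$. For one such pair the probability is at most $2e^{-\sigma^2/2\varepsilon}$, so a union bound over all pairs needs $\varepsilon\approx\tau/\log k$. Instead we allow bad pairs and delete a small set of points that meets all of them (Lemma~\ref{lem:cover}).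

Below $g$ is a standard Gaussian vector in $\mathbb R^d$. We use two standard facts. The Gaussian Poincar\'e inequality gives $\operatorname{Var}Z(g)\le\lambda^2$, hence $\mathbb E|Z-\mathbb EZ|\le\lambda$, for a $\lambda$-Lipschitz function $Z$ on $\mathbb R^d$. The maximum of $\mathcal N$ centered Gaussian variables of variance at most $\lambda^2$, however correlated, has mean at most $\lambda\sqrt{2\log\mathcal N}$.

\subsection{Random slabs}

\begin{lemma}\label{lem:slab}
Let $u:X\to\mathbb R^d$, $\sigma>0$, and let $\theta'$ be uniform in $[0,4\sigma)$ and independent of $g$. Let $\mathcal A_0$, respectively $\mathcal A_1$, be the set of $x\in X$ for which $\langle g,u(x)\rangle-\theta'$ lies in $[0,\sigma]$, respectively $[2\sigma,3\sigma]$, modulo $4\sigma$.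
\begin{enumerate}
\item[(a)] If $x\in\mathcal A_0$ and $y\in\mathcal A_1$, then $|\langle g,u(x)-u(y)\rangle|\ge\sigma$.
\item[(b)] If $\|u(x)-u(y)\|\ge4\sigma$, then $\Pr(x\in\mathcal A_0,\ y\in\mathcal A_1)\ge\frac1{64}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The difference of the projections lies in $[\sigma,3\sigma]$ modulo $4\sigma$. (b) The variable $\Gamma=\langle g,u(y)-u(x)\rangle$ is a centered Gaussian with standard deviation at least $4\sigma$. Its density decreases on $[0,\infty)$, so for $i\ge0$ the interval $4\sigma i+[1.5\sigma,2.5\sigma]$ has at least a quarter of the mass of the adjacent interval of length $4\sigma$ on its right, and these adjacent intervals tile $[2.5\sigma,\infty)$. The set $[1.5\sigma,2.5\sigma]+4\sigma\mathbb Z$ is symmetric about $0$. Hence $\Gamma$ lies in it with probability at least $2\cdot\frac14\Pr(\Gamma\ge2.5\sigma)\ge\frac12\Pr(N(0,1)\ge0.625)\ge\frac18$, where we used $\Pr(0\le N(0,1)\le0.625)\le0.625/\sqrt{2\pi}<\frac14$. Fix such a $g$, with $\Gamma\equiv\gamma_0\in[1.5\sigma,2.5\sigma]$.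 Then $z=\langle g,u(x)\rangle-\theta'$ is uniform modulo $4\sigma$, and the event holds if $z\in[0,\sigma]\cap[2\sigma-\gamma_0,3\sigma-\gamma_0]$, an interval of length at least $\sigma/2$, so of probability at least $\frac18$.
\end{proof}

\subsection{Covering the bad pairs}

If the bad pairs cannot be covered by a small set, they contain a large fractional matching for typical $g$. Matched steps can then be chained: $S$ steps of $D$-length $\varepsilon$ gain about $S\sigma$ in projection. By the triangle inequality \emph{for $D$}, the chain ends at $D$-distance at most $S\varepsilon$, so at Euclidean distance only $\sqrt{S\varepsilon}$ rather than $S\sqrt\varepsilon$; this is the sole use of negative type. Among $\mathcal N$ possible endpoints the projection can reach only $\sqrt{S\varepsilon\log\mathcal N}$. Chaining works as long as Gaussian fluctuations $\sqrt{S\varepsilon}$ are small against $\sigma$, that is, up to $S\approx\sigma^2/\varepsilon$, and then $S\sigma\lesssim\sqrt{S\varepsilon\log\mathcal N}$ reads $\varepsilon\gtrsim\sigma^2/\sqrt{\log\mathcal N}$.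 The additive error $\Upsilon$ below is needed only in Section~\ref{sec:sharp}.

\begin{lemma}\label{lem:cover}
Let $(X,D)$ be a finite metric space, $m$ a nonnegative weight on $X$, $\Upsilon\ge0$, and $u:X\to\mathbb R^d$ with $\|u(x)-u(y)\|^2\le D(x,y)+\Upsilon$. Let $\varepsilon,\sigma,\kappa_0>0$, let $S\ge1$ be an integer, and put $\mathcal N_x=\#\{u(y):D(x,y)\le S\varepsilon\}$. Assume
\begin{equation}\label{eq:hyp}
4\sqrt{S\varepsilon+\Upsilon}\le\kappa_0\sigma\qquad\text{and}\qquad S^2\sigma^2>8(S\varepsilon+\Upsilon)\log\mathcal N_x\ \text{ for all }x\in X.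
\end{equation}
Then there are sets $Y_g\subseteq X$, depending on $g$ only through $R_g=\{(x,y):D(x,y)\le\varepsilon,\ \langle g,u(y)-u(x)\rangle\ge\sigma\}$, such that $\mathbb E\,m(Y_g)\le\kappa_0m(X)$ and
\[
x,y\notin Y_g,\ D(x,y)\le\varepsilon\ \Longrightarrow\ |\langle g,u(x)-u(y)\rangle|<\sigma .
\]
\end{lemma}

\begin{proof}
The relation $R_g$ takes finitely many values, each on a Borel set, so all functions of $R_g$ are measurable. Let $\beta(g)$ be the maximum of $\sum_{x,y}m_g(x,y)$ over $m_g\ge0$ supported on $R_g$ whose row sums $\sum_ym_g(x,y)$ are at most $m(x)$ and whose column sums $\sum_xm_g(x,y)$ are at most $m(y)$.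

\emph{Covers from matchings (K\"onig's theorem, weighted).} Take two copies $x,x'$ of each point, arcs from a source to $x$ of capacity $m(x)$, arcs $x\to y'$ of infinite capacity for $(x,y)\in R_g$, and arcs from $y'$ to a sink of capacity $m(y)$. The maximum flow is $\beta(g)$. In a minimum cut let $Y^1$ be the set of $x$ on the sink side and $Y^2$ the set of $y$ with $y'$ on the source side. Then $m(Y^1)+m(Y^2)=\beta(g)$, and no infinite arc is cut, so each $(x,y)\in R_g$ has $x\in Y^1$ or $y\in Y^2$. Put $Y_g=Y^1\cup Y^2$. If $x,y\notin Y_g$, neither $(x,y)$ nor $(y,x)$ is in $R_g$, which is the implication. It remains to show that $\bar\beta=\mathbb E\beta$ is at most $\kappa_0m(X)$. Suppose $\bar\beta>\kappa_0m(X)$.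

\emph{Symmetrization.} To chain steps, the points where matched pairs end must on average be those where they start. For each relation $R$ fix an optimal $m_R$. The transpose of an optimal solution for $R^T$ is optimal for $R$, so we may replace $m_R$ by $\frac12(m_R+(m_{R^T})^T)$, after which $m_{R^T}=m_R^T$. Put $m_g=m_{R_g}$. Since $R_{-g}=R_g^T$ and $-g$ has the law of $g$, the matrix $\mathbb Em_g$ is symmetric. Let $\bar m$ be its marginal; $\bar m(X)=\bar\beta$.

\emph{Chaining.} For $0\le i\le S$ let $Z_i(x)=\max\{\langle g,u(y)-u(x)\rangle:D(x,y)\le i\varepsilon\}$ and $z_i=\mathbb EZ_i$; note $z_0=0$. Put $\lambda=\sqrt{S\varepsilon+\Upsilon}$. As a function of $g$, $Z_i(x)$ is a maximum of linear forms of norm at most $\lambda$, so $\mathbb E|Z_i(x)-z_i(x)|\le\lambda$. Let $(x,y)\in R_g$ and let $y_1$ attain $Z_i(y)$. Then $D(x,y_1)\le(i+1)\varepsilon$, so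
\[
Z_{i+1}(x)\ge\langle g,u(y)-u(x)\rangle+\langle g,u(y_1)-u(y)\rangle\ge\sigma+Z_i(y).
\]
Multiply by $m_g(x,y)$, sum, and take expectations. The weights $m_g$ are correlated with $Z$, but their row and column sums are at most $m$, so replacing $Z$ by $z$ changes each side by at most $\lambda m(X)$. By \eqref{eq:hyp}, $2\lambda m(X)\le\frac12\kappa_0\sigma m(X)\le\frac12\bar\beta\sigma$. Hence, for $i<S$,
\[
\sum_x\bar m(x)z_{i+1}(x)\ge\sum_x\bar m(x)z_i(x)+\bar\beta\sigma-2\lambda m(X)\ge\sum_x\bar m(x)z_i(x)+\tfrac12\bar\beta\sigma .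
\]
So $\sum\bar mz_S\ge\frac12S\sigma\bar\beta$, and $z_S(x)\ge\frac12S\sigma$ for some $x$. But $z_S(x)\le\lambda\sqrt{2\log\mathcal N_x}$, so $S^2\sigma^2\le8\lambda^2\log\mathcal N_x$, against \eqref{eq:hyp}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

\begin{lemma}\label{lem:neg}
If $|K|\le k$, $k\ge2$, and $D|_K$ has negative type, then $(V,D,K)$ has $\mathrm{Sep}(2^{31}\sqrt{\log k})$.
\end{lemma}

\begin{proof}
Given $\tau$ and $w$, let $m$ be the marginal of $w$, and put
\[
\kappa_0=2^{-9},\qquad\sigma=\frac{\sqrt\tau}4,\qquad\varepsilon=\frac{\kappa_0^2\sigma^2}{32\sqrt{\log k}}=\frac{2^{-27}\tau}{\sqrt{\log k}},\qquad S=\lfloor2\sqrt{\log k}\rfloor .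
\]
Since $2\sqrt{\log2}>1$, we have $S\ge1$ and $S\ge\sqrt{\log k}$. Apply Lemma~\ref{lem:cover} with $X=K$, $u=v$, $\Upsilon=0$. The first condition in \eqref{eq:hyp} holds because $16S\varepsilon\le\kappa_0^2\sigma^2$. The second holds because $\mathcal N_x\le k$ and $8\varepsilon\log k=\frac14\kappa_0^2\sigma^2\sqrt{\log k}<S\sigma^2$. Let $A_0=\mathcal A_0\setminus Y_g$ and $A_1=\mathcal A_1\setminus Y_g$. By Lemma~\ref{lem:slab}(a), $D(p,q)>\varepsilon$ for $p\in A_0$, $q\in A_1$. So $F=\min\{D(\cdot,A_0),\varepsilon\}$ (with $F\equiv\varepsilon$ if $A_0=\emptyset$) is $1$-Lipschitz on all of $V$, is $0$ on $A_0$, and is $\varepsilon$ on $A_1$. Pairs in the support of $w$ have $\|v_p-v_q\|\ge\sqrt\tau=4\sigma$, and the pairs that meet $Y_g$ have $w$-measure at most $2m(Y_g)$. By Lemma~\ref{lem:slab}(b),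
\[
\mathbb E\sum_{p,q}w(p,q)|F(p)-F(q)|^2\ge\varepsilon^2\Big(\frac1{64}-2\kappa_0\Big)\ge\frac{\varepsilon^2}{128}.
\]
Regard the random function $F$ as a map from $V$ to the $L_2$ space of $(g,\theta')$. It is $1$-Lipschitz, and $\sqrt{128}\,\tau/\varepsilon\le2^{31}\sqrt{\log k}$.
\end{proof}

By Lemma~\ref{lem:neg} and Proposition~\ref{prop:sep}, $\mathrm{Ext}(C\sqrt{\log k})$ holds for all instances with $|K|\le k$ and $D|_K$ of negative type. Lemma~\ref{lem:dual} gives Theorem~\ref{thm:A}. \hfill$\square$

\section{The sharp upper bound}\label{sec:sharp}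

Lemma~\ref{lem:neg} wasted something when it bounded $\mathcal N_x$ by $k$. After rounding the terminals to a net, $\log\mathcal N_x$ is the local growth rate of $K$ at scale $\tau$. Write $\mathbb B(p,R)=\{q\in K:D(p,q)\le R\}$, fix the constants
\[
\kappa_0=2^{-9},\quad\zeta=2^{-10},\quad\eta=2^{-11},\quad\xi=2^{-30},\quad\varepsilon_*=2^{-44},\quad C_0=2^{35},
\]
and for $\tau>0$ and $x\in V$ put
\[
H_\tau(x)=1+\log\frac{|\mathbb B(\pi x,2\tau)|}{|\mathbb B(\pi x,\xi\tau/4)|}.
\]
The logarithms telescope along dyadic $\tau$, so their sum over all scales is $O(\log k)$. To profit from this we must be able to move the scale that matters. Lemma~\ref{lem:local} below says, roughly, that $W_t(T_{j,\tau})\lesssim s_j^2H_\tau N_j/\tau^2$ for $\tau\ge C_0\rho_j$. Cutting the integral \eqref{eq:Delta} at $\tau\approx\Lambda s_j$ gives $\Delta_j\lesssim s_jN_j(\Lambda+H_{\Lambda s_j}/\Lambda)$, and $\sum_js_jN_j\lesssim\mathcal C$. With $s_j=\rho_j/B$, the values $B=2,4,\dots,\Lambda$ are affordable, and they probe $\log_2\Lambda\approx\log\log k$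 different scales, on which $H$ averages to $\log k/\log\log k$. Balancing $\Lambda$ against $H/\Lambda$ gives $\Lambda^2=\log k/\log\log k$.

\subsection{A local tail bound}

Two things change from the proofs of Proposition~\ref{prop:sep} and Lemma~\ref{lem:neg}. There we passed from $F(\pi x)$ to $F(x)$ at a price $\rho_j^2$, which is now too large against $s_j^2$; so the separated sets are built inside $X_j$ itself, and $\pi$ contributes only the additive error $\Upsilon$. And the separation $\varepsilon$ now depends on the point, so we group points into classes of nearly constant $\varepsilon$.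

\begin{lemma}\label{lem:local}
In the setting of Section~\ref{ss:walk}, let $D|_K$ have negative type. For all $j$, $t\in[0,1]$ and $\tau\ge C_0\rho_j$,
\[
W_t(T_{j,\tau})\le C\,\frac{s_j^2}{\tau^2}\sum_{x\in X_j}\nu(x)H_\tau(x).
\]
\end{lemma}

\begin{proof}
Write $X=X_j$, $\rho=\rho_j$, $s=s_j$, $T=T_{j,\tau}$. The hypothesis on $\tau$ gives
\begin{equation}\label{eq:rho}
D(\pi x,\pi y)\le D(x,y)+4\rho\le D(x,y)+\xi\tau/8\qquad(x,y\in X).
\end{equation}
Assume $W_t(T)>0$, let $w=W_t|_T/W_t(T)$, and let $m$ be its marginal, a probability on $X$.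

\emph{Net.} Among the terminals not yet removed pick $p$ maximizing $|\mathbb B(p,\xi\tau/2)|$, remove all remaining terminals within distance $\xi\tau$ of $p$, let $\psi$ send them to $p$, and repeat. Then $D(q,\psi q)\le\xi\tau$; $|\mathbb B(\psi q,\xi\tau/2)|\ge|\mathbb B(q,\xi\tau/2)|$, since $q$ was available when $\psi q$ was picked; and the balls of radius $\xi\tau/2$ about distinct net points are disjoint, since these points are more than $\xi\tau$ apart. Put $u(x)=v_{\psi\pi x}$, $\Upsilon=4\xi\tau$ and $\sigma^2=\tau/32$. By \eqref{eq:rho}, $\|u(x)-u(y)\|^2=D(\psi\pi x,\psi\pi y)\le D(x,y)+\Upsilon$, and for $(x,y)\in T$ we have $\|u(x)-u(y)\|^2\ge\tau-2\xi\tau\ge16\sigma^2$.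

\emph{Variable scale.} Let $H^0(x)=1+\log\big(|\mathbb B(\pi x,\tau)|/|\mathbb B(\pi x,\xi\tau/2)|\big)$. The natural separation at $x$ is $\varepsilon_0(x)=\varepsilon_*\tau/\sqrt{H^0(x)}$, but it may jump between nearby points. We regularize it:
\[
\varepsilon(x)=\min_{y\in X}\big(\varepsilon_0(y)+\eta D(x,y)\big).
\]
Then $\varepsilon$ is $\eta$-Lipschitz and $0<\varepsilon\le\varepsilon_0\le\varepsilon_*\tau$. If $D(x,y)\le\xi\tau/8$, then $D(\pi x,\pi y)\le\xi\tau/4$ by \eqref{eq:rho}, so $\mathbb B(\pi y,\tau)\subseteq\mathbb B(\pi x,2\tau)$ and $\mathbb B(\pi x,\xi\tau/4)\subseteq\mathbb B(\pi y,\xi\tau/2)$, which gives $H^0(y)\le H_\tau(x)$. If $D(x,y)>\xi\tau/8$, then $\eta D(x,y)>2^{-11-33}\tau=\varepsilon_*\tau$. In both cases the term of $y$ is at least $\varepsilon_*\tau/\sqrt{H_\tau(x)}$, so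
\begin{equation}\label{eq:eps}
\varepsilon(x)^{-2}\le H_\tau(x)/(\varepsilon_*\tau)^2 .
\end{equation}

\emph{Classes.} Let $\vartheta$ be uniform in $[0,1)$, independent of $g$ and $\theta'$. Put $\lambda_n=2^{n+\vartheta}$ and $X^n=\{x:\lambda_n\le\varepsilon(x)<2\lambda_n\}$. Call $x$ \emph{marginal} if $\log_2\varepsilon(x)$ is within $\zeta$ of $\vartheta+\mathbb Z$; this has probability $2\zeta$. Let $x,y$ be non-marginal points in different classes, with $\varepsilon(x)>\varepsilon(y)$. A point of $\vartheta+\mathbb Z$ lies between $\log_2\varepsilon(y)$ and $\log_2\varepsilon(x)$, at distance more than $\zeta$ from both, so $\varepsilon(y)<2^{-2\zeta}\varepsilon(x)$. By concavity $1-2^{-z}\ge z/2$ on $[0,1]$, so $1-2^{-2\zeta}\ge\eta$ and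
\begin{equation}\label{eq:classes}
D(x,y)\ge\eta^{-1}(\varepsilon(x)-\varepsilon(y))\ge\max(\varepsilon(x),\varepsilon(y)).
\end{equation}

\emph{Covers.} Fix $\vartheta$ and a nonempty class $X^n$. We apply Lemma~\ref{lem:cover} to $X^n$ with step $\lambda_n$ and $S=\lfloor4\xi\tau/\lambda_n\rfloor$. As $\lambda_n\le\varepsilon_*\tau\le4\xi\tau$, we have $S\ge1$ and $S\ge2\xi\tau/\lambda_n$. Also $S\lambda_n+\Upsilon\le8\xi\tau$, and $16\cdot8\xi\tau=2^{-23}\tau=\kappa_0^2\sigma^2$, which is the first condition in \eqref{eq:hyp}. For the second, $S^2\sigma^2\ge\xi^2\tau^3/(8\lambda_n^2)$, so it suffices to show $\lambda_n^2\log\mathcal N_x<\xi\tau^2/512$ for $x\in X^n$. Choose $y_1,\dots,y_{\mathcal N_x}\in X^n$ with $D(x,y_i)\le4\xi\tau$ and distinct net points $\psi\pi y_i$, and let $y_*$ be the one that minimizes $|\mathbb B(\pi y_i,\xi\tau/2)|$. The balls $\mathbb B(\psi\pi y_i,\xi\tau/2)$ are disjoint, each has at least $|\mathbb B(\pi y_*,\xi\tau/2)|$ points, and by \eqref{eq:rho} all lie within distance $(8+\frac18+1+\frac12)\xi\tau\le\tau$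 of $\pi y_*$. Hence $\log\mathcal N_x\le H^0(y_*)-1$. Since $y_*\in X^n$, we have $\lambda_n\le\varepsilon_0(y_*)$, so $\lambda_n^2\log\mathcal N_x\le\varepsilon_*^2\tau^2=2^{-88}\tau^2<2^{-39}\tau^2=\xi\tau^2/512$.

\emph{Test function.} Let $Y$ be the union of the marginal points and the covers of all classes. Then $\mathbb E\,m(Y)\le2\zeta+\kappa_0=2^{-8}$. Let $A_0=\mathcal A_0\setminus Y$ and $A_1=\mathcal A_1\setminus Y$, with $\mathcal A_0,\mathcal A_1$ from Lemma~\ref{lem:slab}. If $z\in A_0$ and $y\in A_1$, then $D(y,z)\ge\frac12\varepsilon(z)$: for different classes this is \eqref{eq:classes}, and for a common class $X^n$ Lemmas~\ref{lem:slab}(a) and~\ref{lem:cover} give $D(y,z)>\lambda_n>\frac12\varepsilon(z)$. So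
\[
F(x)=\min\Big\{1,\ \min_{z\in A_0}\frac{2D(x,z)}{\varepsilon(z)}\Big\}\qquad(F\equiv1\text{ if }A_0=\emptyset)
\]
is $0$ on $A_0$ and $1$ on $A_1$. Suppose $F(x)<F(y)$ and let $z$ attain $F(x)<1$. Then $D(x,z)<\frac12\varepsilon(z)$, so $\varepsilon(x)\le\frac32\varepsilon(z)$, and $F(y)-F(x)\le2D(x,y)/\varepsilon(z)\le3D(x,y)/\varepsilon(x)$. Thus always $|F(x)-F(y)|^2\le9D(x,y)^2(\varepsilon(x)^{-2}+\varepsilon(y)^{-2})$, and \eqref{eq:type}, \eqref{eq:speed}, \eqref{eq:eps} give
\[
\sum_{x,y}W_t(x,y)|F(x)-F(y)|^2\le18\sum_{x,y}\frac{b_{xy}D(x,y)^2}{\varepsilon(x)^2}\le\frac{18\,s^2}{\varepsilon_*^2\tau^2}\sum_x\nu(x)H_\tau(x).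
\]
By Lemma~\ref{lem:slab}(b) the left side has expectation at least $W_t(T)\big(\frac1{64}-2\cdot2^{-8}\big)=W_t(T)/128$.
\end{proof}

\subsection{Averaging over the speed of the walk}

\begin{proposition}\label{prop:sharp}
Let $k\ge k_0$ and $\Lambda=\sqrt{\log k/\log\log k}$. Then $\mathrm{Ext}(C\Lambda)$ holds for all instances with $|K|\le k$ and $D|_K$ of negative type.
\end{proposition}

\begin{proof}
Let $I=\lfloor\log_2\Lambda\rfloor$. As $\log\Lambda=\frac12(\log\log k-\log\log\log k)$, we have $I\ge\frac18\log\log k\geq 1$ for large $k$, and so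
\begin{equation}\label{eq:I}
\frac{\log k}{I\Lambda}\le8\Lambda .
\end{equation}
Use Section~\ref{sec:flow} with $\theta$ uniform in $[0,1)$ and $B=2^i\le\Lambda$, where $i$ is uniform in $\{1,\dots,I\}$ and independent of $\theta$. The layers, $\rho$ and $\pi$ do not depend on $i$, and $s=2^{-i}\rho$.

Let $m_i$ be the least integer with $2^{m_i}\ge\max(C_0,2^{-i}\Lambda)$. As $C_0$ is a power of two, $2^{m_i}\rho_j\le C_0\rho_j+2\Lambda s_j$. In \eqref{eq:Delta} bound $W_t(T_{j,\tau})$ by $N_j$ for $\tau<2^{m_i}\rho_j$, and by its value at the left endpoint on each interval $[2^m\rho_j,2^{m+1}\rho_j)$, $m\ge m_i$. Lemma~\ref{lem:local} gives, for all $t\in[0,1]$,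
\begin{equation}\label{eq:split}
\Delta_j(t)\le(C_0\rho_j+2\Lambda s_j)N_j+C s_j\sum_{x\in X_j}\nu(x)G_i(x),\qquad G_i(x)=\sum_{m\ge m_i}2^{-i-m}H_{2^m\rho(x)}(x).
\end{equation}
Here $G_i$ is defined on $V\setminus K$, and we put $G_i=0$ on $K$.

\emph{Bounds on $G_i$.} Since $2^{i+m_i}\ge\Lambda$, we have $\sum_{m\ge m_i}2^{-i-m}\le2/\Lambda$. With $H\le1+\log k\le2\log k$ this gives the worst-case bound $G_i\le4\log k/\Lambda$. The average over $i$ is smaller. Fix $\theta$ and $x\in V\setminus K$, and put $\alpha_m=\log|\mathbb B(\pi x,2^m\rho(x))|$, a nondecreasing sequence in $[0,\log k]$. As $\xi/4=2^{-32}$, we have $H_{2^m\rho(x)}(x)=1+\alpha_{m+1}-\alpha_{m-32}$, and $\sum_{m\in\mathbb Z}(\alpha_{m+1}-\alpha_{m-32})\le33\log k$, a sum of $33$ telescoping series. For each $m$, the indices $i$ with $m_i\le m$ satisfy $2^{i+m}\ge\Lambda$, so $\sum_{i:\,m_i\le m}2^{-i-m}\le2/\Lambda$. Exchanging the sums and using \eqref{eq:I},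
\begin{equation}\label{eq:avgG}
\frac1I\sum_{i=1}^IG_i(x)\le\frac2\Lambda+\frac{66\log k}{I\Lambda}\le C\Lambda .
\end{equation}

\emph{Summation.} For each $i$, Lemma~\ref{lem:book}(c) gives $\mathbb E_\theta\sum_jC_0\rho_jN_j\le6C_0\Lambda\mathcal C$, $\mathbb E_\theta\sum_j2\Lambda s_jN_j\le12\Lambda\mathcal C$ (because $s_j=\rho_j/B$), and $\mathbb E_\theta\sum_{\text{outer}}c_{xy}D(\pi x,\pi y)\le6\Lambda\mathcal C$. For the last term of \eqref{eq:split}, the definition of $\nu$ gives
\[
\sum_js_j\sum_{X_j}\nu G_i=\sum_{\text{inner}}c_{xy}D(x,y)\big(G_i(x)+G_i(y)\big)+\sum_{\text{outer}}c_{xy}\big(s(x)G_i(x)+s(y)G_i(y)\big).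
\]
The classification of edges depends on $i$, so we bound it away before averaging. By Lemma~\ref{lem:book}(a), the inner edges and the long outer edges together contribute at most $3\sum_{xy}c_{xy}D(x,y)(G_i(x)+G_i(y))$, summed over all edges; by \eqref{eq:avgG} the average of this over $i$ is at most $C\Lambda\mathcal C$ for each $\theta$. On short outer edges we use $s\le2^{-i}r$ and the worst-case bound on $G_i$. By Lemma~\ref{lem:book}(b) their $\theta$-mean is at most $16\cdot2^{-i}(\log k/\Lambda)\,\mathcal C$, and the average over $i$ is at most $16\log k/(I\Lambda)\cdot\mathcal C\le128\Lambda\mathcal C$. So the bound of Proposition~\ref{prop:flow} has mean at most $C\Lambda\mathcal C$ over $(\theta,i)$, and some pair $(\theta,i)$ does at least as well.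
\end{proof}

The upper bound in Theorem~\ref{thm:B} follows from Proposition~\ref{prop:sharp} and Lemma~\ref{lem:dual}. Theorem~\ref{thm:C}(ii) follows from Proposition~\ref{prop:sharp} and Lemma~\ref{lem:lip}, applied with the finite sets $V'\supseteq K$. Only the metric on $K$ is restricted: the vectors $v_p$ were used at terminals only.

\section{The lower bound}\label{sec:lower}

By Lemmas~\ref{lem:conv} and~\ref{lem:lip}, good sparsifiers give Lipschitz extensions from $k$-point subsets of $\ell_1^N$ to all of $\ell_1^N$. We exhibit a map that extends badly. It is a linear map on an almost Euclidean subspace, sampled on a net. Averaging the derivative of a Lipschitz extension produces an almost linear extension, and linear extensions are excluded by a volume estimate.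

\subsection{The instance}

In this section $|\cdot|$ is the Euclidean norm. Let $n\ge1$ and $N=2n$. By Kashin's theorem (1977), there are a universal $\kappa\in(0,1]$ and an $n$-dimensional subspace of $\mathbb R^N$ on which $\kappa\sqrt N|y|\le\|y\|_1\le\sqrt N|y|$. Let $R:\mathbb R^n\to\mathbb R^N$ be a Euclidean isometry onto it, and put $a_i=\sqrt N\,R^Te_i$. Then $|a_i|\le\sqrt N$, and the map $A:\mathbb R^n\to\ell_1^N$, $(Ax)_i=\langle a_i,x\rangle/N$, satisfies
\begin{equation}\label{eq:kashin}
\kappa|x|\le\|Ax\|_1=\frac1N\sum_{i=1}^N|\langle a_i,x\rangle|\le|x| .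
\end{equation}
Let $\gamma$ be the standard Gaussian measure on $\mathbb R^n$, with points denoted $g$, and let $J(x)\in L_1(\gamma)$ be the function $g\mapsto\langle g,x\rangle$; $\|J(x)\|_1\le|x|$. Let $\varepsilon=\kappa/(3n)$ and let $\mathcal M$ be a maximal subset of the unit ball $\mathbb B_n$ with mutual distances greater than $\varepsilon$. Every point of $\mathbb B_n$ is within $\varepsilon$ of $\mathcal M$, and the balls of radius $\varepsilon/2$ about $\mathcal M$ are disjoint and lie in $(1+\varepsilon/2)\mathbb B_n$, so $|\mathcal M|\le(1+2/\varepsilon)^n=(1+6n/\kappa)^n$. Let $K=A\mathcal M$ and $f_0(Ax)=\kappa J(x)$. By \eqref{eq:kashin}, $f_0$ is well defined and $1$-Lipschitz. Put $\alpha=2Q_{|K|}$, which is finite by Theorem~\ref{thm:A} and at least $1$. Lemmas~\ref{lem:conv} and~\ref{lem:lip}, with the finite sets $V'\supseteq K$, give an $\alpha$-Lipschitz map $f:\ell_1^N\to L_1(\gamma)$ that extends $f_0$. We show $\alpha\ge\sqrt n/C$.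

\subsection{Linearization}

\begin{lemma}\label{lem:lin}
There are $T_1,\dots,T_N\in L_1(\gamma)$ with $\|T_i\|_1\le\alpha$ and a measurable $\tilde e:\mathbb R^n\to\mathbb R^n$ with $\mathbb E|\tilde e|\le\kappa\alpha$ such that $\kappa g+\tilde e(g)=\frac1N\sum_iT_i(g)a_i$ for almost every $g$.
\end{lemma}

\begin{proof}
Let $\tilde f=f*\zeta$, where $\zeta$ is a smooth probability density supported in the $\ell_1$-ball of radius $\varepsilon$. Then $\tilde f$ is $C^1$ and $\alpha$-Lipschitz, so $\|\partial_i\tilde f\|_1\le\alpha$, and $\|\tilde f-f\|_1\le\alpha\varepsilon$ pointwise. Put $\mathbf u=\tilde f\circ A$ and let $T_i$ be the average of $\partial_i\tilde f(Ax)$ over $x\in\mathbb B_n$. For $v\in\mathbb R^n$ the chain rule gives $\partial_v\mathbf u=\frac1N\sum_i\langle a_i,v\rangle(\partial_i\tilde f)\circ A$. We know $\mathbf u$ approximately but not its derivative, so we integrate by parts. By the divergence theorem (tested against functionals on $L_1(\gamma)$), and since the area of the unit sphere $S^{n-1}$ is $n$ times the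 volume of $\mathbb B_n$,
\[
\frac1N\sum_i\langle a_i,v\rangle T_i=\operatorname{avg}_{\mathbb B_n}\partial_v\mathbf u=n\operatorname{avg}_{y\in S^{n-1}}\langle v,y\rangle\mathbf u(y).
\]
As $n\operatorname{avg}_y\langle v,y\rangle\langle g,y\rangle=\langle g,v\rangle$, the right side is $\kappa\langle g,v\rangle+\langle\tilde e,v\rangle$ with $\tilde e=n\operatorname{avg}_y(\mathbf u(y)-\kappa J(y))\,y$. For $y\in S^{n-1}$ take $x\in\mathcal M$ with $|x-y|\le\varepsilon$. Since $f(Ax)=\kappa J(x)$,
\[
\|\mathbf u(y)-\kappa J(y)\|_1\le\|\tilde f(Ay)-f(Ay)\|_1+\|f(Ay)-f(Ax)\|_1+\kappa\|J(x-y)\|_1\le3\alpha\varepsilon .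
\]
So $\mathbb E|\tilde e|\le3n\alpha\varepsilon=\kappa\alpha$. Let $v$ run through a basis.
\end{proof}

The factor $n$ in $\tilde e$ is what forces the mesh $\varepsilon\approx1/n$, and with it the size $n^{O(n)}$ of $K$.

\subsection{A polytope of small volume}

Lemma~\ref{lem:lin} writes a Gaussian vector, up to an error, as a combination of the $a_i$ whose coefficients have total size about $\alpha$. The least such size is measured by the norm $\|\cdot\|_{\mathcal P}$ whose unit ball is $\mathcal P=\operatorname{conv}\{\pm a_1,\dots,\pm a_N\}$. By duality $\|y\|_{\mathcal P}=\max\{\langle y,x\rangle:\max_i|\langle a_i,x\rangle|\le1\}$. Every $x$ in this maximum has $|x|\le1/\kappa$ by \eqref{eq:kashin}, so $\|y\|_{\mathcal P}\le|y|/\kappa$. Since $\|a_i\|_{\mathcal P}\le1$, Lemma~\ref{lem:lin} gives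
\begin{equation}\label{eq:gauge}
\kappa\,\mathbb E\|g\|_{\mathcal P}\le\frac1N\sum_i\|T_i\|_1+\frac1\kappa\mathbb E|\tilde e|\le2\alpha .
\end{equation}

\begin{lemma}\label{lem:vol}
$\mathbb E\|g\|_{\mathcal P}\ge0.6\,z_0$, where $z_0=\sqrt n/(4\sqrt2\,e^2)$.
\end{lemma}

\begin{proof}
List the points $\pm a_i$ as $p_1,\dots,p_{4n}$. For $y\in\mathcal P$, the linear program that minimizes $\sum\lambda_i$ subject to $\sum\lambda_ip_i=y$, $\lambda\ge0$ has value at most $1$. It has $n$ equations, so a basic optimal solution has at most $n$ nonzero entries. Hence $\mathcal P$ is covered by at most $\binom{4n}n\le(4e)^n$ simplices with vertices $0$ and $n$ of the $p_i$. By Hadamard's inequality (a determinant is at most the product of the lengths of its columns), each has volume at most $(2n)^{n/2}/n!$. With $n!\ge(n/e)^n$ we get $\operatorname{vol}(\mathcal P)^{1/n}\le4e\cdot e\sqrt{2n}/n=1/z_0$. The Gaussian density is at most $(2\pi)^{-n/2}$, so $\Pr(\|g\|_{\mathcal P}\le z_0)\le(2\pi)^{-n/2}\operatorname{vol}(z_0\mathcal P)\le(2\pi)^{-1/2}<0.4$.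
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:B}]
By \eqref{eq:gauge} and Lemma~\ref{lem:vol}, $Q_{|K|}=\alpha/2\ge0.15\,\kappa z_0\ge\sqrt n/C$. Given a large $k$, let $n$ be the largest integer with $(1+6n/\kappa)^n\le k$. Then $n\le\log k$, because $1+6n/\kappa\geq 7>e$, and by maximality
\[
\log k<(n+1)\log\big(1+6(n+1)/\kappa\big)\le C(n+1)\log\log k .
\]
So $n\ge\log k/(C\log\log k)$ for $k\ge k_0$. Since $|K|\le k$ and $Q_k$ is nondecreasing, $Q_k\ge Q_{|K|}\ge C^{-1}\sqrt{\log k/\log\log k}$.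
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Vertex Sparsification and Oblivious Reductions}, \texttt{http://people.csail.mit.edu/moitra/docs/sicomp-moitra.pdf}.
\end{thebibliography}
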